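\title{Finitely generated discrete M\"obius groups with infinitely many cusp ends of full rank}

\begin{abstract}
For every $n\ge 3$ we construct a finitely generated discrete group of M\"obius transformations of $S^n$ that has infinitely many cusps, all of maximal rank $n$ and all corresponding to cusp ends of the quotient of $\mathbb H^{n+1}$. This disproves a conjecture posed in \cite{NS}. The group is the kernel of a homomorphism onto $\mathbb Z$ from a discrete group generated by the fundamental group of a fibered closed hyperbolic $3$-manifold, acting on a copy of $\mathbb H^3$ in $\mathbb H^{n+1}$, and by $2n$ reflections in the sides of a Euclidean box. In the other direction, a duality argument shows that groups of type $FP_{\lceil n/2\rceil}$ over $\mathbb Q$ in which every rank $n$ parabolic fixed point has a precisely invariant horoball have only finitely many rank $n$ cusps.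
\end{abstract}

\section{The question and the results}

Let $\operatorname{Mob}(S^n)$ be the group of M\"obius transformations of $S^n$. By Poincar\'e extension it acts by isometries on hyperbolic space $\mathbb H^{n+1}$, whose ideal boundary is $S^n$. Let $\Gamma\subset\operatorname{Mob}(S^n)$ be a discrete subgroup; elements of finite order are allowed.

A point $p\in S^n$ is a \emph{parabolic fixed point} of $\Gamma$ if some parabolic element of $\Gamma$ fixes it. Let $P=\operatorname{Stab}_\Gamma(p)$ be its full stabilizer. A \emph{cusp} of $\Gamma$ is a $\Gamma$-conjugacy class of such groups $P$, or equivalently a $\Gamma$-orbit of parabolic fixed points. The group $P$ preserves each horosphere centered at $p$, which is a copy of $\mathbb R^n$, and acts on it by Euclidean isometries. By discreteness $P$ is virtually $\mathbb Z^k$ with $1\le k\le n$, and $k$ is the \emph{rank} of the cusp. Rank $n$ means that $P$ acts cocompactly on the horospheres centered at $p$.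

A horoball $U$ centered at $p$ is \emph{precisely invariant} under $P$ in $\Gamma$ if $gU=U$ for $g\in P$ and $gU\cap U=\emptyset$ for $g\in\Gamma\setminus P$. Then $U/P$ embeds in $\mathbb H^{n+1}/\Gamma$. We say that the cusp of $P$ \emph{corresponds to a cusp end} if some horoball $U$ centered at $p$ is precisely invariant under $P$ in $\Gamma$ and the image of $U/P$ is a neighborhood of an end of $\mathbb H^{n+1}/\Gamma$.

\medskip
\noindent\textbf{Conjecture} (\cite{NS}). \emph{Let $\Gamma\subset\operatorname{Mob}(S^n)$ be a finitely generated discrete subgroup such that}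
\begin{enumerate}
\item[(1)] \emph{every cusp of $\Gamma$ has ``maximal'' rank $n$;}
\item[(2)] \emph{every cusp of $\Gamma$ corresponds to a ``cusp end'' of $\mathbb H^{n+1}/\Gamma$.}
\end{enumerate}
\emph{Then $\Gamma$ has only finitely many cusps.}

\medskip
In \cite{NS} the term ``cusp end'' stands in quotation marks and is not defined precisely. The definition above is our reading, and it may be weaker than the notion intended there. We ask about $n\ge3$. For $n\le 2$ the conclusion follows from Sullivan's theorem that a finitely generated discrete subgroup of $\operatorname{PSL}(2,\mathbb C)$ has only finitely many cusps.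

\medskip
\noindent\textbf{What should one expect?}
Suppose that $\Gamma$ is torsion-free and orientation preserving and that $k$ of its cusps have disjoint end neighborhoods (torus)$\times(0,\infty)$. Removing these neighborhoods leaves a manifold $N$ whose boundary consists of $k$ tori $T^n$, and $H_*(N)=H_*(\Gamma)$. By Poincar\'e duality a definite part of the middle-dimensional homology of $\partial N$ survives in $N$. Hence $k$ is bounded by Betti numbers of $\Gamma$ in degrees $\lfloor n/2\rfloor$ and $\lceil n/2\rceil$. For $n=2$ both degrees are $1$, and finite generation of $\Gamma$ makes $b_1(\Gamma)$ finite. For $n\ge 3$ we have $\lceil n/2\rceil\ge2$, and finite generation says nothing about $b_{\lceil n/2\rceil}(\Gamma)$. So one may expect finiteness in all dimensions under a stronger finiteness property, and counterexamples among groups that are merely finitely generated. The two theorems below confirm both expectations.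

\begin{theorem}\label{thm:A}
For every $n\ge3$ there is a finitely generated discrete group $K\subset\operatorname{Mob}(S^n)$ with infinitely many cusps such that every cusp has rank $n$ and every cusp corresponds to a cusp end. One can moreover take $K$ torsion-free and orientation preserving, with all cusp ends mutually isometric, each a quotient of a horoball of the form $(\text{flat torus})\times(0,\infty)$.
\end{theorem}

So the conjecture is false for every $n\ge3$.

Recall that a group $\Gamma$ is of type $FP_m$ over $\mathbb Q$ if the trivial module $\mathbb Q$ has a resolution by projective $\mathbb Q\Gamma$-modules that are finitely generated in degrees $\le m$. This property passes to finite-index subgroups, it implies $b_i(\Gamma)=\dim H_i(\Gamma;\mathbb Q)<\infty$ for $i\le m$, type $FP_1$ implies finite generation, and finitely presented groups are of type $FP_2$.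

\begin{theorem}\label{thm:B}
Let $n\ge2$, $m=\lceil n/2\rceil$, $j=\lfloor n/2\rfloor$. Let $\Gamma\subset\operatorname{Mob}(S^n)$ be discrete, of type $FP_m$ over $\mathbb Q$, and suppose that each rank $n$ parabolic fixed point has a precisely invariant horoball. Then $\Gamma$ has finitely many rank $n$ cusps. More precisely, for some finite-index subgroup $\Gamma'$, the group $\Gamma$ has at most
\[
\tbinom nj^{-1}\bigl(b_j(\Gamma')+b_{n-j}(\Gamma')\bigr)<\infty
\]
of them.
\end{theorem}

\begin{corollary}\label{cor:FP}
The groups $K$ of Theorem~\ref{thm:A} are finitely generated but not of type $FP_{\lceil n/2\rceil}$ over $\mathbb Q$. For $n=3,4$ they are not finitely presented, while every finitely presented $\Gamma$ satisfying the hypotheses of the conjecture has finitely many cusps.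
\end{corollary}

\begin{proof}
If every cusp of a discrete group has rank $n$ and corresponds to a cusp end, then every parabolic fixed point has rank $n$ and a precisely invariant horoball. So Theorem~\ref{thm:B} shows that such a group has finitely many cusps if it is of type $FP_{\lceil n/2\rceil}$ over $\mathbb Q$. The groups $K$ have infinitely many. For $n=3,4$ we have $\lceil n/2\rceil=2$, and finitely presented groups are of type $FP_2$.
\end{proof}

\section{The mechanism}\label{sec:mech}

\subsection{The smallest algebraic model}
Forget geometry for a moment. How can a finitely generated group contain infinitely many non-conjugate ``peripheral'' subgroups that all look alike? Let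
\[
D=\langle f\rangle\times\langle t\rangle\cong\mathbb Z^2,\qquad \varphi(f)=0,\ \varphi(t)=1,\qquad D_1=\langle t\rangle,\quad D_2=\langle tf\rangle .
\]
Adjoin two involutions $\rho_1,\rho_2$ such that $\rho_i$ commutes with $D_i$, with no further relations, and call the result $G$. Extend $\varphi$ to $G$ by $\varphi(\rho_i)=0$ and let $K=\ker\varphi$. The commutation relations say
\[
t\rho_1t^{-1}=\rho_1,\qquad t\rho_2t^{-1}=f^{-1}\rho_2f,\qquad tft^{-1}=f .
\]
So $G=K\rtimes\langle t\rangle$, where $K=\langle f\rangle*\langle\rho_1\rangle*\langle\rho_2\rangle\cong\mathbb Z*\mathbb Z/2*\mathbb Z/2$ is generated by three elements. The subgroup $P=\langle\rho_1,\rho_2\rangle\cong D_\infty$ lies in the normal subgroup $K$, and so do its conjugates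
\[
P_k=t^kPt^{-k}=\langle\rho_1,\ f^{-k}\rho_2f^k\rangle,\qquad k\in\mathbb Z .
\]
No two of these are conjugate \emph{in $K$}. Indeed the infinite cyclic subgroup of index two in $P_k$ is generated by $\rho_1f^{-k}\rho_2f^k$, a cyclically reduced word in the free product. Conjugate cyclically reduced words are cyclic permutations of each other, and in both this cyclic word and its inverse $\rho_1$ is followed by $f^{-k}$ (or by $\rho_2$ if $k=0$). So the cyclic word determines $k$. Thus the single $G$-class of $P$ breaks up into infinitely many $K$-classes.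

Three features make this work:
\begin{itemize}
\item[(i)] $F=\ker(\varphi|_D)$ is finitely generated;
\item[(ii)] $\varphi(D_a)\ne0$ for every adjoined involution $\rho_a$, so that the $D$-conjugates of $\rho_a$ form finitely many $F$-classes and $K$ is finitely generated;
\item[(iii)] the normalizer of $P$ in $G$ lies in $K$. Here this comes from $D_1\cap D_2=1$. With $\rho_1$ alone, $t$ centralizes $\langle\rho_1\rangle$ and the groups $t^k\langle\rho_1\rangle t^{-k}$ all coincide.
\end{itemize}

\subsection{The geometric version}
We now want $P$ to be a rank $n$ parabolic group and $G$ to be discrete with no parabolic fixed points other than those of the conjugates of $P$. So $D$ must not contribute parabolics of its own. We take for $D$ the fundamental group of a closed hyperbolic $3$-manifold that fibers over the circle. It acts on a copy of $\mathbb H^3$ inside $\mathbb H^{n+1}$, and $F$ is the fiber group. For $D_a$ we take the stabilizers of $2n$ planes $\Pi_a\subset\mathbb H^3$ that cover closed surfaces, and for $\rho_a$ the reflection of $\mathbb H^{n+1}$ in a hyperplane that meets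 $\mathbb H^3$ exactly in $\Pi_a$. Such a hyperplane is invariant under $D_a$, because $D$ acts trivially on the normal directions, so $\rho_a$ commutes with $D_a$. The $2n$ hyperplanes are chosen as the vertical walls over a Euclidean box, seen from a point $v\in S^n$. Then $P=\langle\rho_a\rangle$ is the reflection group of that box, and it is the stabilizer of $v$ in $G$ that must lie in $K$.

For $n=2$ there are no normal directions and the only hyperplane containing $\Pi_a$ is $\Pi_a$ itself. This is one place where $n\ge3$ enters.

The work lies in showing that $G=\langle D,\rho_a\rangle$ is as free as in the model. The planes must be so well separated, and the hyperplanes so nearly tangent to $\mathbb H^3$, that all $D$-translates of the $2n$ hyperplanes, once suitably folded back, bound a polyhedron $\Delta$ with only right angles and one orbit of ideal vertices, that of $v$. The steps are as follows.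

\begin{itemize}
\item Section~\ref{sec:box}: the box, with rational normals.
\item Section~\ref{sec:D}: the group $D$. Separability of finitely generated subgroups makes the planes $D\Pi_a$ as sparse as we wish, except for the $2n$ planes of the box and their translates.
\item Section~\ref{sec:walls}: the walls of $\Delta$.
\item Section~\ref{sec:G}: the reflection group $R$ of $\Delta$, the groups $G$ and $K$; discreteness of $G$ and finite generation of $K$.
\item Section~\ref{sec:cusp}: the cusp at $v$ has stabilizer $P$ and a precisely invariant horoball.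
\item Sections~\ref{sec:cc} and~\ref{sec:par}: the stabilizer of $\Delta$ is convex cocompact, and every parabolic fixed point of $G$ is a translate of $v$.
\item Sections~\ref{sec:A} and~\ref{sec:B}: the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}.
\end{itemize}

\subsection{Results used}
A subgroup $S$ of a group $L$ is \emph{separable} if every element of $L\setminus S$ is excluded by some finite-index subgroup of $L$ containing $S$; then finitely many elements of $L\setminus S$ can be excluded at once. The group $L$ is \emph{LERF} if all its finitely generated subgroups are separable; this property passes to subgroups. Besides standard facts on discrete groups we use: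
\begin{itemize}
\item (Borel--Harish-Chandra, Mostow--Tamagawa) integral orthogonal groups of $\mathbb Q$-anisotropic rational quadratic forms are cocompact in the real orthogonal group;
\item (Selberg) finitely generated linear groups in characteristic $0$ have torsion-free finite-index subgroups; (Malcev) they are residually finite;
\item (Agol \cite[Section 9]{Agol}) a closed hyperbolic $3$-manifold has a finite cover that fibers over $S^1$, and its fundamental group is LERF;
\item infinite-index subgroups of closed surface groups are free;
\item the Morse lemma for quasi-geodesics in hyperbolic space.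
\end{itemize}

\section{Half-spaces and facing normals}\label{sec:conv}

From here through Section~\ref{sec:A}, $n\ge3$ unless stated otherwise. Equip $\mathbb R^{n+2}$, with coordinates $x_0,\dots,x_{n+1}$, with the form
\[
\langle x,y\rangle=-7x_0y_0+\sum_{i=1}^{n+1}x_iy_i .
\]
The coefficient $7$ matters only in Section~\ref{sec:D}. Put
\[
V_3=\{x_4=\dots=x_{n+1}=0\},\qquad E=\{x_0=\dots=x_3=0\},\qquad \dim E=n-2\ge1 .
\]
A nonzero causal (timelike or null) vector is \emph{future} if $x_0>0$. Hyperbolic space is $\mathbb H^{n+1}=\{\langle x,x\rangle=-1,\ x_0>0\}$, the sphere $S^n$ is the set of future null rays, and $\overline{\mathbb H}{}^{n+1}=\mathbb H^{n+1}\cup S^n$. We often write $H$ and $\bar H$ for $\mathbb H^{n+1}$ and $\overline{\mathbb H}{}^{n+1}$. Put $\mathbb H^3=H\cap V_3$, with closure $\overline{\mathbb H}{}^3$ in $\bar H$. Signs of $\langle p,\cdot\rangle$ make sense for null rays $p$. We identify $\operatorname{Mob}(S^n)$ with the group of linear isometries of the form that preserve the future vectors; all reflections below are in this group.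

Two future causal vectors not on one null ray have negative product. Hence a timelike vector $w$ is future if and only if $\langle p,w\rangle<0$ for one (equivalently every) $p\in H$.

For a unit spacelike vector $x$ put $x^+=\{p\in\bar H:\langle p,x\rangle\ge0\}$, and let $x^\perp$ also denote the hyperplane $\{p\in H:\langle p,x\rangle=0\}$. The reflection in it is $p\mapsto p-2\langle p,x\rangle x$. A point $p\in H$ has distance $\operatorname{arcsinh}|\langle p,x\rangle|$ from $x^\perp$. For unit spacelike $x\neq\pm y$ the hyperplanes $x^\perp,y^\perp$ meet in $H$ if $|\langle x,y\rangle|<1$, are disjoint with a common ideal point if $|\langle x,y\rangle|=1$, and have disjoint closures and distance $\operatorname{arccosh}|\langle x,y\rangle|$ if $|\langle x,y\rangle|>1$.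

We call unit spacelike $x,y$ \emph{facing} if $\langle x,y\rangle<-1$ and $x+y$ (which is timelike, since $\langle x+y,x+y\rangle=2+2\langle x,y\rangle<0$) is future. If $|\langle x,y\rangle|>1$, then exactly one of the pairs $(x,y)$, $(-x,-y)$, $(x,-y)$, $(-x,y)$ is facing.

\begin{lemma}\label{lem:facing}
Let $x,y$ be unit spacelike.
\begin{enumerate}
\item[(a)] If $x,y$ are facing, then $x^+\cap y^+=\emptyset$. Hence if $-x,y$ are facing, then $y^+\subset x^+$.
\item[(b)] If $x^+\cap y^+=\emptyset$ in $\bar H$, then $\langle x,y\rangle<-1$.
\end{enumerate}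
The same holds inside $V_3$ and $\overline{\mathbb H}{}^3$.
\end{lemma}

\begin{proof}
(a) For $p\in\bar H$ we have $\langle p,x+y\rangle<0$, so $\langle p,x\rangle$ and $\langle p,y\rangle$ are not both $\ge0$. If $-x,y$ are facing, points of $y^+$ satisfy $\langle p,-x\rangle<0$.

(b) If $|\langle x,y\rangle|\le1$, the closed hyperplanes meet in $\bar H$ (they coincide if $x=\pm y$). If $\langle x,y\rangle>1$, then $(x,-y)$ or $(-x,y)$ is facing, so $x^+\subset y^+$ or $y^+\subset x^+$ by (a). In both cases $x^+\cap y^+\ne\emptyset$.
\end{proof}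

The \emph{limit set} $\Lambda(\Gamma)\subset S^n$ of a discrete group $\Gamma$ is the set of accumulation points of an orbit in $H$; it does not depend on the orbit. If $\Gamma$ is non-elementary, every nonempty closed $\Gamma$-invariant subset of the sphere contains $\Lambda(\Gamma)$.

\section{The box and its shadow in \texorpdfstring{$\mathbb H^3$}{H3}}\label{sec:box}

\subsection{The case \texorpdfstring{$n=3$}{n=3}}
Let $e_0\in V_3$ be the future unit vector on the $x_0$-axis. For $n=3$ let $p_1,p_2,p_3$ be the coordinate vectors of $x_1,x_2,x_3$ and $\varepsilon$ that of $x_4$, so $E=\mathbb R\varepsilon$. Take the null vector $v=e_0+\varepsilon$ and, for $0<s<1$,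
\[
u_{i\pm}=\pm p_i+s(e_0+\varepsilon),\qquad i=1,2,3 .
\]
These are unit vectors, orthogonal to $v$ and to each other, except that $\langle u_{i+},u_{i-}\rangle=-1$. In the Klein model (the unit ball with coordinates $y_1,\dots,y_4$, a point $y$ representing the ray of $e_0+y_1p_1+y_2p_2+y_3p_3+y_4\varepsilon$) the half-spaces $\langle x,u_{i\pm}\rangle\le0$ read $\pm y_i\le s(1-y_4)$. Their intersection is the part inside the ball of a cone with apex $v=(0,0,0,1)$ over the cube $|y_i|\le s$ in $\{y_4=0\}$. Seen from $v$, that is, in the upper half-space model with $v=\infty$, it is a Euclidean box times $(0,\infty)$.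

The slice with $\mathbb H^3=\{y_4=0\}$ is the intersection of the unit $3$-ball with the cube $|y_i|\le s$. For $s$ close to $1$ the faces of the cube cut off six disjoint small caps, bounded by six planes $\Pi_a$ that are far apart. At the same time $u_a$ has the small $V_3$-component $\pm p_i+se_0$, of length $c=\sqrt{1-s^2}$. So the walls $u_a^\perp$ are nearly tangent to $\mathbb H^3$ along $\Pi_a$: far-apart planes and slight bending come together. For general $n$ we need $n$ orthonormal vectors whose $\mathbb R^3$-components have equal length and point in different directions, and for arithmetic reasons we need rational normals.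

\subsection{The general configuration}
Let $I=\{(i,\pm):1\le i\le n\}$ and let $\bar a$ be the partner of $a\in I$, with the other sign.

\begin{proposition}\label{prop:box}
There are a future null $v\in\mathbb Q^{n+2}$ and unit spacelike vectors $u_a$ $(a\in I)$, each a positive multiple of an integral vector, such that:
\begin{enumerate}
\item[(B1)] $\langle u_a,u_{\bar a}\rangle=-1$; $\langle u_a,u_b\rangle=0$ for $b\ne a,\bar a$; $u_{i+}+u_{i-}=\kappa_iv$ with $\kappa_i>0$; $\operatorname{span}\{u_a\}=v^\perp$.
\item[(B2)] $u_a=c_a\nu_a+\sigma_a\varepsilon_a$ with $\nu_a\in V_3$ unit spacelike, $\varepsilon_a\in E$ unit, $0<c_a<\sigma_a$, $c_a^2+\sigma_a^2=1$.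
\item[(B3)] For $a\ne b$ the number $N_{ab}:=-\langle\nu_a,\nu_b\rangle$ satisfies $N_{ab}>\cosh8$, the vector $\nu_a+\nu_b$ is future, and
\[
\sigma_a\sigma_bN_{ab}-c_ac_b>1,\qquad \sigma_ac_bN_{ab}-c_a\sigma_b>1 .
\]
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{A real solution.} Let $\varepsilon\in E$ be a unit vector and $v^*=e_0+\varepsilon$. Then $\{e_0,\varepsilon\}^\perp=\mathbb R^3\oplus E'$, where $\mathbb R^3$ has coordinates $x_1,x_2,x_3$ and $E'=E\cap\varepsilon^\perp$; its dimension is $n$. Because $n\ge3$, the vectors
\[
p_k=\tfrac1{\sqrt n}\bigl(1,\ \sqrt2\cos\tfrac{2\pi k}n,\ \sqrt2\sin\tfrac{2\pi k}n\bigr),\qquad k=1,\dots,n,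
\]
are the columns of a $3\times n$ matrix with orthonormal rows. (For $n=2$ the third row would vanish.) Completing this matrix to an orthogonal $n\times n$ matrix gives an orthonormal basis $w_1,\dots,w_n$ of $\mathbb R^3\oplus E'$ with $\mathbb R^3$-components $p_1,\dots,p_n$. We have $|p_k|^2=3/n=:h^2$ and $p_k\cdot p_l=\frac1n\bigl(1+2\cos\frac{2\pi(k-l)}n\bigr)$. For $k\ne l$ the bracket lies in $[-1,3)$, so $m_0:=\max_{k\ne l}|p_k\cdot p_l|<h^2$.

For $0<s<h$ put $u_{i\pm}=\pm w_i+sv^*$. Since $v^*$ is null and orthogonal to the $w_i$, (B1) holds with $v=v^*$, $\kappa_i=2s$. The $V_3$-component of $u_{i\pm}$ is $\pm p_i+se_0$, of square norm $c^2=h^2-s^2$, and the $E$-component has square norm $\sigma^2=1-c^2$. For $a\ne b$, $N_{ab}$ equals $(s^2+h^2)/c^2$ if $b=\bar a$ and $(s^2\pm p_i\cdot p_k)/c^2$ with $i\neq k$ otherwise. So $N_{ab}\ge(s^2-m_0)/c^2$. The $e_0$-coefficient of $\nu_a+\nu_b$ is $2s/c>0$, and this vector is timelike once $N_{ab}>1$. As $s\to h$ we have $c\to0$, $\sigma\to1$, $N_{ab}\to\infty$ and $cN_{ab}\to\infty$. Hence (B2) and (B3) hold for $s$ close to $h$. Fix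 such an $s$.

\emph{A rational solution.} The vectors $v_0=(1;2,1,1,1,0,\dots,0)$ and $v_0'=(1;-2,-1,-1,-1,0,\dots,0)$ are rational and null, since $-7+4+1+1+1=0$, and $\langle v_0,v_0'\rangle=-14$. Choose a rational orthogonal basis $w_1^0,\dots,w_n^0$ of the positive definite space $\{v_0,v_0'\}^\perp$ and put $q_i=\langle w_i^0,w_i^0\rangle$. There is a real isometry $g$ of $\mathbb R^{n+2}$ with $gw_i^0=\sqrt{q_i}\,w_i$, $gv_0=v^*$ and $gv_0'=7(e_0-\varepsilon)$, because $\langle v^*,7(e_0-\varepsilon)\rangle=-14$. By the Cartan--Dieudonn\'e theorem $g$ is a product of reflections in non-isotropic real vectors. A reflection depends continuously on its vector, so replacing these vectors by nearby rational ones gives rational isometries $g'$ arbitrarily close to $g$. Choose $s_i\in\mathbb Q$ close to $\sqrt{q_i}\,s$ and put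
\[
v=g'v_0,\qquad u_{i\pm}=\tfrac1{\sqrt{q_i}}\bigl(\pm g'w_i^0+s_iv\bigr).
\]
Then (B1) holds exactly, with $\kappa_i=2s_i/\sqrt{q_i}$, and each $u_a$ is a positive multiple of an integral vector. The conditions (B2), (B3) and futureness of $v$ are open, so they hold if the approximation is good enough.
\end{proof}

Fix such a configuration. Let $n_a\in\mathbb Z^4\subset V_3$ be an integral positive multiple of $\nu_a$; it exists because the $V_3$-component of an integral vector is integral. Put $\Pi_a=\nu_a^\perp\cap\mathbb H^3$, a plane. By (B3) and Lemma~\ref{lem:facing}(a) in $V_3$, the half-spaces $\nu_a^+\cap\overline{\mathbb H}{}^3$ are pairwise disjoint. So the planes $\Pi_a$ have disjoint closures, and $\Pi_b\subset\{\nu_a<0\}$ for $b\ne a$, where $\{\nu_a<0\}$ denotes $\{p\in\mathbb H^3:\langle p,\nu_a\rangle<0\}$.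

Finally fix $\lambda\ge8$ with $\cosh\lambda>\max_{a\ne b}N_{ab}$ and such that for all $a,b\in I$, including $a=b$,
\begin{equation}\label{eq:Lambda}
\sigma_a\sigma_b\cosh\lambda-c_ac_b>1,\qquad \sigma_ac_b\cosh\lambda-c_a\sigma_b>1,\qquad c_ac_b\cosh\lambda-\sigma_a\sigma_b>1 .
\end{equation}
The third inequality is what makes walls over distant planes disjoint. It fails with $N_{ab}$ in place of $\cosh\lambda$: since $\langle u_a,u_b\rangle=-c_ac_bN_{ab}+\sigma_a\sigma_b\langle\varepsilon_a,\varepsilon_b\rangle\ge-1$, we have $c_ac_bN_{ab}-\sigma_a\sigma_b\le1$.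

\section{The group \texorpdfstring{$D$}{D}}\label{sec:D}

We need a fibered group in which two planes $\Pi_a$ and $d\Pi_b$ are closer than $\lambda$ only for obvious reasons. The statement is \eqref{eq:sparse} below. First we pass to deep finite-index subgroups $A_a$ of the plane stabilizers, which then generate a free product with the desired property. Then separability gives a finite-index group $D$ that contains this free product and has no other near coincidences.

\subsection{The arithmetic manifold}
The form $f_3=-7x_0^2+x_1^2+x_2^2+x_3^2$ is anisotropic over $\mathbb Q$: for an integer $x_0\ne0$ the number $7x_0^2$ has the form $4^r(8k+7)$, and such numbers are not sums of three squares. Let $D_0$ be a torsion-free finite-index subgroup of the orientation- and time-preserving part of $O(f_3;\mathbb Z)$. Then $\mathbb H^3/D_0$ is a closed hyperbolic $3$-manifold. By Agol's theorems there are a finite-index subgroup $D_1\subset D_0$ and an epimorphism $D_1\to\mathbb Z$ whose kernel $F_1$ is a closed orientable surface group of genus $\ge2$, and $D_1$ is LERF. Let $D_1$ act on $\mathbb R^{n+2}$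 by the identity on $E$.

Put $St_a=\{d\in D_1:dn_a=n_a\}$. We claim that $St_a$ acts cocompactly on $\Pi_a$. The lattice $L=n_a^\perp\cap\mathbb Z^4$ carries an anisotropic form of signature $(2,1)$, so the time-preserving part $O^+(L)$ of its orthogonal group is cocompact on $\Pi_a$. Let $q\ge1$ satisfy $q\,\mathbb Z^4\subset L\oplus\mathbb Zn_a$. If $g\in O^+(L)$ is congruent to $1$ modulo $q$ and is extended by $gn_a=n_a$, then for $x=(l+kn_a)/q\in\mathbb Z^4$ with $l\in L$ we get $gx-x=(gl-l)/q\in L$. So a finite-index subgroup of $O^+(L)$ acts on $\mathbb Z^4$, and a further finite-index subgroup lies in $D_1$. This proves the claim. Moreover $St_a$ acts on $\Pi_a$ faithfully (it fixes $n_a$), freely (it is torsion-free and discrete) and preserving orientation. So every finite-index subgroup of $St_a$ is the fundamental group of a closed orientable hyperbolic surface.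

\subsection{A free product of plane stabilizers}
Let $\pi_a:\overline{\mathbb H}{}^3\setminus\partial\Pi_a\to\Pi_a$ be the nearest-point projection, whose fibers are the closed geodesics orthogonal to $\Pi_a$, with their endpoints. Choose pairwise disjoint neighborhoods $O_a$ of $\partial\Pi_a$ in $\overline{\mathbb H}{}^3$ with $O_a\cap\bar\Pi_b=\emptyset$ for $b\ne a$. In the ball model the Euclidean diameter of the fiber $\pi_a^{-1}(x)$ tends to $0$ as $x\to\partial\Pi_a$. So for a large compact disc $\mathfrak D_a\subset\Pi_a$ the set
\[
X_a=\partial\Pi_a\cup\pi_a^{-1}(\Pi_a\setminus\mathfrak D_a)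
\]
lies in $O_a$. Thus for $a\ne b$
\begin{equation}\label{eq:X}
X_a\cap X_b=\emptyset,\qquad \Pi_b\cap X_a=\emptyset .
\end{equation}
Only finitely many $\alpha\in St_a$ satisfy $d(\mathfrak D_a,\alpha\mathfrak D_a)<\lambda$. By residual finiteness there is a finite-index subgroup $A_a\subset St_a$ with $d(\mathfrak D_a,\alpha\mathfrak D_a)\ge\lambda$ for all $1\ne\alpha\in A_a$. Since $\alpha$ commutes with $\pi_a$,
\begin{equation}\label{eq:pingpong}
\alpha\bigl(\overline{\mathbb H}{}^3\setminus X_a\bigr)=\pi_a^{-1}(\alpha\mathfrak D_a)\subset X_a\qquad(1\ne\alpha\in A_a).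
\end{equation}
Let $H_0=\langle A_a:a\in I\rangle$.

\begin{lemma}\label{lem:free}
$H_0$ is the free product of the $A_a$. If $h\in H_0\setminus A_aA_b$, then $|\langle\nu_a,h\nu_b\rangle|\ge\cosh\lambda$.
\end{lemma}

\begin{proof}
Let $h'=\alpha_1\cdots\alpha_k$, $k\ge1$, be a reduced word: $1\ne\alpha_i\in A_{e_i}$, $e_i\ne e_{i+1}$. If $b\ne e_k$, then $\Pi_b$ is disjoint from $X_{e_k}$, so $\alpha_k\Pi_b\subset X_{e_k}$ is disjoint from $X_{e_{k-1}}$, and so on. By \eqref{eq:X} and \eqref{eq:pingpong} we get $h'\Pi_b\subset\pi_{e_1}^{-1}(\alpha_1\mathfrak D_{e_1})\subset X_{e_1}$. Taking $b\ne e_1,e_k$, which is possible as $|I|\ge6$, we have $\Pi_b\cap X_{e_1}=\emptyset$. So $h'\Pi_b\ne\Pi_b$ and $h'\ne1$. This proves the first statement.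

For the second, strip from the reduced word of $h$ an initial letter in $A_a$, if there is one, and then a final letter in $A_b$, if there is one. This gives $h=\alpha h'\alpha'$ with $\alpha\in A_a$, $\alpha'\in A_b$. Since $h\notin A_aA_b$, $h'\neq1$, and its reduced word $h'=\alpha_1\cdots\alpha_k$ does not start in $A_a$ and does not end in $A_b$. Now $h'\Pi_b\subset\pi_{e_1}^{-1}(\alpha_1\mathfrak D_{e_1})$ as above, while $\Pi_a\subset\pi_{e_1}^{-1}(\mathfrak D_{e_1})$ because $e_1\ne a$. As $\pi_{e_1}$ is $1$-Lipschitz on $\mathbb H^3$, $d(\Pi_a,h\Pi_b)=d(\Pi_a,h'\Pi_b)\ge d(\mathfrak D_{e_1},\alpha_1\mathfrak D_{e_1})\ge\lambda$. Two planes at distance $\geq\lambda>0$ have normals with $|\langle\cdot,\cdot\rangle|\ge\cosh\lambda$.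
\end{proof}

\begin{lemma}\label{lem:finite}
$S_{ab}=\{d\in D_1:|\langle\nu_a,d\nu_b\rangle|<\cosh\lambda\}$ is a finite union of double cosets $A_atA_b$.
\end{lemma}

\begin{proof}
$S_{ab}$ is a union of such double cosets. Let $C_a\subset\Pi_a$ be compact with $A_aC_a=\Pi_a$. If $d\in S_{ab}$, then $\Pi_a$ and $d\Pi_b$ coincide, meet, are asymptotic, or have distance less than $\lambda$. In each case some point of $d\Pi_b$ is at distance less than $\lambda$ from a point of $\Pi_a$. Replacing $d$ by an element of $A_ad$ we may assume that $d\Pi_b$ meets the closed $\lambda$-neighborhood $C_a'$ of $C_a$ in $\mathbb H^3$. Then $dn_b$ is an integral vector of norm $\langle n_b,n_b\rangle$ orthogonal to some point of the compact set $C_a'$. Since $p^\perp\cap V_3$ is positive definite for $p\in\mathbb H^3$, the vectors in $V_3$ with these two properties form a compact set, which contains finitely many integral vectors. So modulo left multiplication by $A_a$ there are finitely many possibilities for $dn_b$. Hence $S_{ab}$ lies in finitely many double cosets $A_ad\,St_b$, and $[St_b:A_b]<\infty$.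
\end{proof}

\subsection{Separation}
The group $H_0$ is finitely generated, hence separable in $D_1$. Choose double coset representatives as in Lemma~\ref{lem:finite} for all pairs $a,b$. There is a finite-index subgroup $D\subset D_1$ that contains $H_0$ and avoids all those representatives that are not in $H_0$. If $d\in D\cap S_{ab}$, its representative $t\in A_adA_b$ lies in $D$, hence in $H_0$. So $d\in H_0$, and Lemma~\ref{lem:free} gives $d\in A_aA_b$. We have proved
\begin{equation}\label{eq:sparse}
d\in D,\quad|\langle\nu_a,d\nu_b\rangle|<\cosh\lambda\quad\Longrightarrow\quad d\in A_aA_b .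
\end{equation}
In particular $D_a:=\operatorname{Stab}_D(n_a)=A_a$, and $D_a\cap D_b=1$ for $a\ne b$ by Lemma~\ref{lem:free}. As in Section~\ref{sec:mech}, this will give feature (iii).

Let $\varphi:D\to\mathbb Z$ be the restricted character, normalized to be onto, and $F=\ker\varphi$. It has finite index in $F_1$, hence is a closed surface group; this is feature (i). Here is feature (ii).

\begin{lemma}\label{lem:phi}
$\varphi|_{D_a}\ne0$ for all $a\in I$.
\end{lemma}

\begin{proof}
Otherwise the closed surface group $D_a$ lies in $F$. It has finite index there, since it is not free and infinite-index subgroups of $F$ are free. So the limit set of $F$ in $\partial\mathbb H^3$ equals that of $D_a$, the circle $\partial\Pi_a$. But $F$ is an infinite normal subgroup of $D$, so its limit set is nonempty, closed and $D$-invariant, and hence contains the limit set $S^2$ of $D$. This is a contradiction.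
\end{proof}

\section{Planes, regions and walls}\label{sec:walls}

\subsection{Planes and regions}
Let $\mathcal P=\{d\Pi_a:d\in D,\ a\in I\}$. Suppose $d\Pi_a=d'\Pi_b$ and put $d''=d^{-1}d'$. Then $|\langle\nu_a,d''\nu_b\rangle|=1$, so by \eqref{eq:sparse} $d''=\alpha\gamma$ with $\alpha\in A_a$, $\gamma\in A_b$. Hence $\alpha\Pi_b=\Pi_a$, so $\Pi_b=\Pi_a$, $a=b$ and $d''\in D_a$. In particular $\operatorname{Stab}_D(\Pi_a)=D_a$, and for $\Pi=d\Pi_a$ the following are well defined:
\[
\nu_\Pi=d\nu_a,\qquad u_\Pi=du_a=c_a\nu_\Pi+\sigma_a\varepsilon_a,\qquad \beta_\Pi=\sigma_a\nu_\Pi-c_a\varepsilon_a,\qquad \rho_\Pi=\text{reflection in }u_\Pi^\perp .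
\]
We call $a$ the \emph{type} of $\Pi$. Since $\Pi\subset V_3$ is orthogonal to $\nu_\Pi$ and $E$, we have $\Pi\subset u_\Pi^\perp$, so $\rho_\Pi$ fixes $\Pi$ pointwise. Also $\langle u_\Pi,\beta_\Pi\rangle=0$, so $\rho_\Pi\beta_\Pi=\beta_\Pi$. We have $d\rho_\Pi d^{-1}=\rho_{d\Pi}$, and $D_a$ commutes with $\rho_a:=\rho_{\Pi_a}$.

The role of $\beta_\Pi$ is this. The walls $u_\Pi^\perp$ of a box intersect, so they cannot serve to separate things. The hyperplane $\beta_\Pi^\perp$ also contains $\Pi$, is invariant under $\rho_\Pi$ and is nearly orthogonal to $\mathbb H^3$. Along a path of regions such hyperplanes will be nested.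

Call distinct $\Pi,\Pi'\in\mathcal P$ \emph{near} if $\{\Pi,\Pi'\}=\{d\Pi_a,d\Pi_b\}$ for some $d\in D$, $a\ne b$; otherwise \emph{far}. Far pairs satisfy $|\langle\nu_\Pi,\nu_{\Pi'}\rangle|\ge\cosh\lambda$. Indeed suppose that distinct $\Pi=d\Pi_a$, $\Pi'=d'\Pi_b$ violate this inequality. By \eqref{eq:sparse} $d^{-1}d'=\alpha\gamma\in A_aA_b$, so $\Pi=d\alpha\Pi_a$ and $\Pi'=d\alpha\Pi_b$. Since $\Pi\ne\Pi'$ we have $a\ne b$, and the pair is near. For near pairs the absolute value is $N_{ab}>\cosh8$. So the planes of $\mathcal P$ have pairwise disjoint closures and mutual distances $\ge8$. Choosing a point in each plane that meets a given compact set, we get points at mutual distances $\ge8$. So $\mathcal P$ is locally finite.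

The components of $\mathbb H^3\setminus\bigcup\mathcal P$ are called \emph{regions}; $\bar z$ denotes the closure of a region $z$ in $\mathbb H^3$. Let $T$ be the graph whose vertices are the regions and whose edges are the planes, each joining the two regions that it borders. It is connected, since a segment crosses finitely many planes, and it is a tree because each plane separates $\mathbb H^3$. The group $D$ acts on $T$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.4]
\draw (0,0) circle (1);
\begin{scope}
\clip (0,0) circle (1);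
\foreach \k in {0,60,...,300} {\draw[thick] (\k:1.0306) circle (0.2493);}
\foreach \k in {30,90,...,330} {\draw (\k:1.0024) circle (0.07);}
\foreach \k in {0,60,...,300} {\draw (\k+6:1.0012) circle (0.05); \draw (\k-6:1.0012) circle (0.05);}
\end{scope}
\node at (0,0) {$z_0$};
\node at (0:0.66) {$\Pi_a$};
\node at (60:0.66) {$\Pi_b$};
\end{tikzpicture}
\caption{Schematic picture of the planes of $\mathcal P$ in $\mathbb H^3$, one dimension lower and not to scale. The heavy arcs are the planes $\Pi_a$, $a\in I$; they all border one region $z_0$. The other planes that border $z_0$, and the planes behind the $\Pi_a$, are light. Regions are the vertices and planes the edges of a tree.}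
\label{fig:planes}
\end{figure}

\begin{lemma}\label{lem:z0}
All $\Pi_a$ $(a\in I)$ border one common region $z_0$, and $z_0\subset\{\nu_a<0\}$ for all $a$. Hence a near pair $d\Pi_a,d\Pi_b$ borders $dz_0$.
\end{lemma}

\begin{proof}
See Figure~\ref{fig:planes}. Suppose that $\Pi=d\Pi_e\in\mathcal P$, $\Pi\ne\Pi_a,\Pi_b$, separates $\Pi_a$ from $\Pi_b$, $a\ne b$. Then $\Pi$ crosses the common perpendicular of $\Pi_a$ and $\Pi_b$, whose length is $\operatorname{arccosh}N_{ab}<\lambda$. So $\Pi$ is at distance $<\lambda$ from each of them. By \eqref{eq:sparse}, $d=\alpha\gamma=\alpha'\gamma'$ with $\alpha\in A_a$, $\alpha'\in A_b$, $\gamma,\gamma'\in A_e$, and therefore $\alpha^{-1}\alpha'\in A_e$. We use the free product structure of $H_0$. If $e\ne a,b$, then $\alpha=\alpha'=1$ and $\Pi=\Pi_e$, which does not separate $\Pi_a,\Pi_b\subset\{\nu_e<0\}$. If $e=a$, then $\alpha'\in A_a\cap A_b=1$ and $\Pi=\alpha'\Pi_e=\Pi_a$. If $e=b$, then $\alpha\in A_a\cap A_b=1$ and $\Pi=\alpha\Pi_e=\Pi_b$. All three are contradictions.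

So $\Pi_a$ and $\Pi_b$ border a common region. As $\Pi_b\subset\{\nu_a<0\}$, it is the region adjacent to $\Pi_a$ on its negative side, and by symmetry the region adjacent to $\Pi_b$ on its negative side. Hence it is the same for all pairs.
\end{proof}

If $\Pi$ borders $z$, let $\nu_{z,\Pi}=\pm\nu_\Pi$, $u_{z,\Pi}=\pm u_\Pi$, $\beta_{z,\Pi}=\pm\beta_\Pi$, with the common sign for which $z\subset\{\nu_{z,\Pi}<0\}$.

\begin{lemma}\label{lem:C}
Let $\Pi\ne\Pi'$ border $z$. Then
\begin{enumerate}
\item[(C1)] $\beta_{z,\Pi},\beta_{z,\Pi'}$ are facing;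
\item[(C2)] $\beta_{z,\Pi},u_{z,\Pi'}$ are facing;
\item[(C3)] if the pair is far, $u_{z,\Pi},u_{z,\Pi'}$ are facing; if $\{\Pi,\Pi'\}=\{d\Pi_a,d\Pi_b\}$ is near, then $\langle u_{z,\Pi},u_{z,\Pi'}\rangle=\langle u_a,u_b\rangle\in\{0,-1\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\nu=\nu_{z,\Pi}$, $\nu'=\nu_{z,\Pi'}$. Since $|\langle\nu,\nu'\rangle|>1$, exactly one of the four pairs $(\pm\nu,\pm\nu')$ is facing. It is not $(-\nu,-\nu')$, because $z$ lies in both half-spaces $(-\nu)^+$ and $(-\nu')^+$. It is not $(\nu,-\nu')$, because $\Pi$ lies in $\nu^+$ and, being contained in $\bar z$, also in $(-\nu')^+$. Symmetrically it is not $(-\nu,\nu')$. So $\nu,\nu'$ are facing, and $N=-\langle\nu,\nu'\rangle$ equals $N_{ab}$ for a near pair of types $a,b$ and is $\ge\cosh\lambda$ for a far pair.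

All vectors in question have the form $x=\cos\tau\,\nu+\sin\tau\,e$ and $x'=\cos\tau'\,\nu'+\sin\tau'\,e'$ with $e,e'\in E$ unit vectors and $\tau,\tau'\in(0,\pi/2)$. For $\beta$ of type $a$ we have $(\cos\tau,\sin\tau)=(\sigma_a,c_a)$ and for $u$ of type $a$ we have $(c_a,\sigma_a)$. Therefore
\[
\langle x,x'\rangle\le-(\cos\tau\cos\tau'\,N-\sin\tau\sin\tau').
\]
In (C1) and (C2) the bracket is $>1$ by (B3) for near pairs and by \eqref{eq:Lambda} for far pairs. In (C3) for far pairs it is $>1$ by \eqref{eq:Lambda}. So $x+x'$ is timelike. It is future because for $p\in z$ we have $\langle p,x+x'\rangle=\cos\tau\langle p,\nu\rangle+\cos\tau'\langle p,\nu'\rangle<0$. Hence $x,x'$ are facing.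

If the pair $\{d\Pi_a,d\Pi_b\}$ is near, it borders $dz_0$ by Lemma~\ref{lem:z0}. Two distinct edges of a tree share at most one vertex, so $z=dz_0$. As $dz_0\subset\{d\nu_a<0\}\cap\{d\nu_b<0\}$, the vectors $u_{z,\Pi},u_{z,\Pi'}$ are $du_a$ and $du_b$.
\end{proof}

\subsection{Walls}
The hyperplanes $u_\Pi^\perp$ of the planes $\Pi$ bordering $z_0$ can serve directly as walls of a chamber at $z_0$. But if $\Pi$ lies behind another plane $Q$, then $\Pi$ is on the far side of the mirror $u_Q^\perp$, and $u_\Pi^\perp$ must be folded back by $\rho_Q$ before it can serve as a wall. This leads to the following definition.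

For a region $z$ and $\Pi\in\mathcal P$ let $Q^1,\dots,Q^k$ be the planes crossed, in order, on the way in $T$ from $z=z^{(0)}$ to $\Pi$, through regions $z^{(0)},\dots,z^{(k)}$; here $\Pi$ borders $z^{(k)}$ and is not among the $Q^i$. Put
\[
V^{(z)}_\Pi=\rho_{Q^1}\cdots\rho_{Q^k}\,u_{z^{(k)},\Pi},\qquad \Delta^{(z)}=\{x\in H:\langle x,V^{(z)}_\Pi\rangle\le0\ \ \forall\,\Pi\in\mathcal P\}.
\]
Let $V_\Pi=V^{(z_0)}_\Pi$ and $\Delta=\Delta^{(z_0)}$. For a region $z$ let $g_z=\rho_{Q^1}\cdots\rho_{Q^k}$ be the product along the path from $z_0$ to $z$. Note that $V_{\Pi_a}=u_a$.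

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(1)] $V_\Pi=g_zV^{(z)}_\Pi$ and $\Delta=g_z\Delta^{(z)}$. For $d\in D$: $dV^{(z)}_\Pi=V^{(dz)}_{d\Pi}$.
\item[(2)] If $k\ge1$ in the definition of $V_\Pi^{(z)}$, then $(V^{(z)}_\Pi)^+\subset(\beta_{z,Q^1})^+$.
\item[(3)] Let $\Pi\ne\Pi'$. If the pair is near, $\{d\Pi_a,d\Pi_b\}$, then $\langle V_\Pi,V_{\Pi'}\rangle=\langle u_a,u_b\rangle\in\{0,-1\}$. If it is far, then $V_\Pi^+\cap V_{\Pi'}^+=\emptyset$ in $\bar H$ and $\langle V_\Pi,V_{\Pi'}\rangle<-1$. In particular $\Pi\mapsto V_\Pi$ is injective.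
\item[(4)] $z\subset\{x:\langle x,V^{(z)}_\Pi\rangle<0\ \forall\,\Pi\}$ and $g_z\bar z\subset\Delta$. If $\Pi$ borders $z$ and $x\in\Pi$, then $g_zx\in V_\Pi^\perp$.
\item[(5)] The hyperplanes $V_\Pi^\perp$ form a locally finite family in $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $z,z'$ be adjacent regions across $Q$. We claim $V^{(z)}_\Pi=\rho_QV^{(z')}_\Pi$ for all $\Pi$. If $\Pi\ne Q$ lies on the $z'$-side of $Q$, the path from $z$ to $\Pi$ is the path from $z'$ preceded by $Q$, so this is the definition. If $\Pi\neq Q$ lies on the $z$-side, the definition gives $V_\Pi^{(z')}=\rho_QV_\Pi^{(z)}$, which is equivalent. For $\Pi=Q$ we have $u_{z',Q}=-u_{z,Q}=\rho_Qu_{z,Q}$. Iterating along the path from $z_0$ to $z$ gives the first statement. The equivariance follows from $d\rho_Qd^{-1}=\rho_{dQ}$ and $du_{z,\Pi}=u_{dz,d\Pi}$.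

(2) We show that the half-spaces bounded by the folded images of the hyperplanes $\beta_{Q^i}^\perp$ are nested. Write $\rho_i=\rho_{Q^i}$ and $\gamma_i=\rho_1\cdots\rho_i\,\beta_{z^{(i-1)},Q^i}$. Since $\rho_i$ fixes $\beta_{Q^i}$ and $\beta_{z^{(i)},Q^i}=-\beta_{z^{(i-1)},Q^i}$, we have
\[
\gamma_1=\beta_{z,Q^1},\qquad -\gamma_i=\rho_1\cdots\rho_i\,\beta_{z^{(i)},Q^i},\qquad \gamma_{i+1}=\rho_1\cdots\rho_i\,\beta_{z^{(i)},Q^{i+1}} .
\]
By (C1) in $z^{(i)}$ the vectors $-\gamma_i,\gamma_{i+1}$ are facing, so $\gamma_{i+1}^+\subset\gamma_i^+$ by Lemma~\ref{lem:facing}. By (C2) in $z^{(k)}$ the vectors $-\gamma_k$ and $V^{(z)}_\Pi=\rho_1\cdots\rho_ku_{z^{(k)},\Pi}$ are facing, so $(V^{(z)}_\Pi)^+\subset\gamma_k^+\subset\gamma_1^+$.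

(3) By (1) we may replace the base $z_0$ by the region $z$ that borders $\Pi'$ on the side of $\Pi$. Then $V^{(z)}_{\Pi'}=u_{z,\Pi'}$. If $\Pi$ borders $z$, then $V^{(z)}_\Pi=u_{z,\Pi}$ and the claim is (C3) with Lemma~\ref{lem:facing}(a). Otherwise $\Pi$ and $\Pi'$ border no common region, so the pair is far by Lemma~\ref{lem:z0}. The first plane $Q^1$ on the way from $z$ to $\Pi$ borders $z$ and is not $\Pi'$. By (2), $(V^{(z)}_\Pi)^+\subset(\beta_{z,Q^1})^+$, which is disjoint from $(u_{z,\Pi'})^+$ by (C2). Apply Lemma~\ref{lem:facing}(b). Injectivity holds because the products are $\le0$, not $1$.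

(4) Let $x\in z$. If $\Pi$ borders $z$, then $\langle x,V^{(z)}_\Pi\rangle=\langle x,u_{z,\Pi}\rangle$ is a positive multiple of $\langle x,\nu_{z,\Pi}\rangle<0$. Otherwise $\langle x,\beta_{z,Q^1}\rangle$ is a positive multiple of $\langle x,\nu_{z,Q^1}\rangle<0$, so $x\notin(V^{(z)}_\Pi)^+$ by (2). Passing to closures gives $\bar z\subset\Delta^{(z)}$, and $g_z\bar z\subset\Delta$ by (1). For $x\in\Pi$ with $\Pi$ bordering $z$, $\langle g_zx,V_\Pi\rangle=\langle x,V^{(z)}_\Pi\rangle=\langle x,u_{z,\Pi}\rangle=0$.

(5) Unit normals of hyperplanes meeting a fixed compact set lie in a compact set. Infinitely many of them would contain a convergent sequence $V_{\Pi_i}$ with distinct $\Pi_i$, so $\langle V_{\Pi_i},V_{\Pi_j}\rangle\to1$ as $i\ne j\to\infty$, contradicting (3).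
\end{proof}

\section{The groups \texorpdfstring{$R$, $G$ and $K$}{R, G and K}}\label{sec:G}

\subsection{The reflection group of \texorpdfstring{$\Delta$}{Delta}}
Let $s_\Pi$ be the reflection in $V_\Pi^\perp$ and $R=\langle s_\Pi:\Pi\in\mathcal P\rangle$. By Lemma~\ref{lem:V}(4),(5), the interior of $\Delta$ in $H$ is
\[
\operatorname{int}\Delta=\{x\in H:\langle x,V_\Pi\rangle<0\ \forall\,\Pi\}\supset z_0 .
\]
The translates $r\Delta$, $r\in R$, are called \emph{chambers}. By Lemma~\ref{lem:V}(3) any two walls are orthogonal, tangent at infinity or at positive distance. The following is the corresponding case of the theory of reflection groups. Since $\Delta$ has infinitely many walls, we include the short algebraic proof.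

\begin{lemma}\label{lem:cox}
If $1\ne r\in R$, then $r\Delta\cap\operatorname{int}\Delta=\emptyset$. The group $R$ is discrete, and $R\Delta=H$.
\end{lemma}

\begin{proof}
Index the walls by $i\in\mathcal P$ and write $V_i,s_i$. Let $W$ be the abstract group with generators $s_i$ and relations $s_i^2=1$, and $(s_is_j)^2=1$ whenever $\langle V_i,V_j\rangle=0$. It acts on $\mathbb R^{n+2}$ through $W\to R$. Let $\ell$ be the word length. All relators have even length, so $\ell(ws_i)=\ell(w)\pm1$.

\emph{Claim: if $\ell(ws_i)>\ell(w)$, then $wV_i$ is a finite nonnegative combination of the $V_j$.} We use induction on $\ell(w)$; the case $w=1$ is trivial. Let $w\ne1$ and choose $j$ with $\ell(ws_j)<\ell(w)$, so $j\ne i$. Let $W_{ij}=\langle s_i,s_j\rangle$, with word length $\ell'$ in $s_i,s_j$. Consider factorizations $w=yy'$ with $y'\in W_{ij}$ and $\ell(w)=\ell(y)+\ell'(y')$. One of them is $(ws_j)s_j$. Choose one with $\ell(y)$ minimal, so $\ell(y)<\ell(w)$. If $\ell(ys_i)<\ell(y)$, then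
\[
\ell(w)\le\ell(ys_i)+\ell'(s_iy')\le(\ell(y)-1)+(\ell'(y')+1)=\ell(w),
\]
so $(ys_i)(s_iy')$ would be an admissible factorization with shorter first factor. Hence $\ell(ys_i)>\ell(y)$, and in the same way $\ell(ys_j)>\ell(y)$. By induction $yV_i$ and $yV_j$ are nonnegative combinations of the $V$'s. Moreover $\ell'(y's_i)\ge\ell'(y')$, since otherwise $\ell(ws_i)\le\ell(y)+\ell'(y's_i)<\ell(w)$. So no shortest word for $y'$ in $s_i,s_j$ ends in $s_i$.

If $\langle V_i,V_j\rangle=0$, then $y'\in\{1,s_j\}$ and $y'V_i=V_i$. Otherwise $b=-\langle V_i,V_j\rangle\ge1$ by Lemma~\ref{lem:V}(3), and $y'$ is $1$ or an alternating word ending in $s_j$. Here $s_jV_i=V_i+2bV_j$. If $q\ge p\ge0$, then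
\[
s_i(pV_i+qV_j)=(2bq-p)V_i+qV_j\qquad\text{with}\qquad 2bq-p\ge2q-p\ge q,
\]
and the symmetric statement holds for $s_j$. Inductively $y'V_i=pV_i+qV_j$ with $p,q\ge0$, and $wV_i=p\,yV_i+q\,yV_j$. This proves the claim.

\emph{Consequences.} If $\ell(s_iw)>\ell(w)$, the claim for $w^{-1}$ gives $\langle wx,V_i\rangle=\langle x,w^{-1}V_i\rangle\le0$ for $x\in\Delta$. Hence if $\ell(s_iw)<\ell(w)$, applying this to $s_iw$ gives $w\Delta\subset\{\langle\cdot,V_i\rangle\ge0\}$, which is disjoint from $\operatorname{int}\Delta$. For $w\ne1$ such an $i$ exists. So $w\Delta\cap\operatorname{int}\Delta=\emptyset$ for $w\ne1$, which gives the first statement and shows $W\cong R$.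

Let $x_0\in z_0\subset\operatorname{int}\Delta$. If $r_j\to1$ in $R$, then $r_jx_0\in\operatorname{int}\Delta$ eventually, so $r_j=1$. Thus $R$ is discrete and acts properly discontinuously. Let $x\in H$ and let $y\in Rx$ be closest to $x_0$. If $\langle y,V_i\rangle>0$ for some $i$, then
\[
\langle s_iy,x_0\rangle=\langle y,x_0\rangle-2\langle y,V_i\rangle\langle V_i,x_0\rangle>\langle y,x_0\rangle,
\]
so $s_iy$ is closer to $x_0$, a contradiction. So $y\in\Delta$.
\end{proof}

By the lemma, if $\operatorname{int}(r\Delta)\cap r'\Delta\ne\emptyset$, then $r=r'$. The union of the interiors of the chambers is dense, since the chambers cover $H$ and so the complement of this union lies in a countable union of hyperplanes.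

The group $R$ is also generated by the reflections $\rho_\Pi$, $\Pi\in\mathcal P$. Indeed $V_\Pi=ru_{z^{(k)},\Pi}$ with $r=\rho_{Q^1}\cdots\rho_{Q^k}$ the product along the path from $z_0$ to $\Pi$, so $s_\Pi=r\rho_\Pi r^{-1}$, and by induction on $k$ we get $\rho_\Pi\in\langle s_{\Pi'}:\Pi'\in\mathcal P\rangle$. In particular $g_z\in R$ for all $z$.

\subsection{The group \texorpdfstring{$G$}{G} and the bent copy of \texorpdfstring{$D$}{D}}
Let $G=\langle D,\ \rho_a\ (a\in I)\rangle$. It contains all $\rho_{d\Pi_a}=d\rho_ad^{-1}$. So $R\subset G$ is normal and $G=RD$. An element $d\in D$ carries $z_0$ to $dz_0$, so it does not in general preserve $\Delta$. Composing with $g_{dz_0}\in R$ folds it back: for $d\in D$ put $\hat d=g_{dz_0}d$. By Lemma~\ref{lem:V}(1),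
\begin{equation}\label{eq:hat}
\hat dV_\Pi=g_{dz_0}V^{(dz_0)}_{d\Pi}=V_{d\Pi},\qquad \hat d\Delta=\Delta .
\end{equation}

\begin{lemma}\label{lem:G}
$D\cap R=1$; $\hat D:=\operatorname{Stab}_G(\Delta)=\{\hat d:d\in D\}$; $d\mapsto\hat d$ is an isomorphism $D\to\hat D$; $G=R\rtimes\hat D$; $G$ permutes the chambers; $G$ is discrete.
\end{lemma}

\begin{proof}
If $\hat d=1$, then $V_{d\Pi}=V_\Pi$ for all $\Pi$, so $d\Pi=\Pi$ for all $\Pi$ by injectivity, and $d\in\bigcap_aD_a=1$. If $d\in D\cap R$, then $\hat d\in R$ stabilizes $\Delta$, so $\hat d=1$ by Lemma~\ref{lem:cox} and $d=1$. If $g=rd$ with $r\in R$ stabilizes $\Delta$, write $g=(rg_{dz_0}^{-1})\hat d$. The first factor lies in $R$ and stabilizes $\Delta$, so it is $1$ and $g=\hat d$. By Lemma~\ref{lem:cox} $\hat D\cap R=1$. Since $\hat d\in Rd$, the map $\hat D\to G/R\cong D$ is an isomorphism with inverse $d\mapsto\hat d$. Hence $G=R\rtimes\hat D$, and $r\hat d\Delta=r\Delta$ shows that $G$ permutes the chambers.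

Let $g_j\to1$ in $G$ and $x_0\in z_0$. Then $g_jx_0\to x_0\in\operatorname{int}\Delta$, so eventually the chamber $g_j\Delta$ meets $\operatorname{int}\Delta$. Hence $g_j\Delta=\Delta$ and $g_j=\hat d_j$ for some $d_j\in D$. By \eqref{eq:hat}, $V_{d_j\Pi_a}=\hat d_ju_a\to u_a$, while $\langle V_\Pi,u_a\rangle\le0$ for $\Pi\ne\Pi_a$. So eventually $d_j\Pi_a=\Pi_a$ for all $a\in I$, that is, $d_j\in\bigcap_aD_a=1$. Thus $G$ is discrete.
\end{proof}

\subsection{The group \texorpdfstring{$K$}{K}}
Extend $\varphi$ to $G\to G/R\cong D\to\mathbb Z$ and let $K=\ker(\varphi:G\to\mathbb Z)$. Since $\varphi(rd)=\varphi(d)$ for $r\in R$, $d\in D$, we have $K=RF$.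

\begin{proposition}\label{prop:K}
$K$ is finitely generated.
\end{proposition}

\begin{proof}
The group $K=RF$ is generated by $F$ and the reflections $\rho_\Pi$, $\Pi\in\mathcal P$, and $f\rho_\Pi f^{-1}=\rho_{f\Pi}$ for $f\in F$. So $K$ is generated by the finitely generated group $F$ and one $\rho_\Pi$ for each $F$-orbit in $\mathcal P$. The set $\{d\Pi_a:d\in D\}$ is $D/D_a$, and since $D/F\cong\mathbb Z$ via $\varphi$, its $F$-orbits correspond to $F\backslash D/D_a\cong\mathbb Z/\varphi(D_a)$. This is finite by Lemma~\ref{lem:phi}.
\end{proof}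

\section{The cusp at \texorpdfstring{$v$}{v}}\label{sec:cusp}

Let $P=\langle\rho_a:a\in I\rangle\subset R\subset K$ and $\mathfrak B=\{x\in H:\langle x,u_a\rangle\le0\ \forall\,a\in I\}\supset\Delta$. In the upper half-space model with $v=\infty$, (B1) says that the hyperplanes $u_a^\perp$ are vertical, parallel for $a,\bar a$ and orthogonal otherwise. Moreover $\langle x,u_{i+}\rangle+\langle x,u_{i-}\rangle=\kappa_i\langle x,v\rangle<0$ for $x\in H$. So the half-spaces $\{\langle\cdot,u_{i\pm}\rangle\ge0\}$ are disjoint in $H$, and the two conditions with index $i$ describe the slab between the parallel hyperplanes. Hence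
\[
\mathfrak B=(\text{Euclidean box in }\mathbb R^n)\times(0,\infty),
\]
and $P\cong(D_\infty)^n$ is the reflection group of the box. It preserves all horoballs at $v$, acts cocompactly on the horospheres at $v$, and $P\mathfrak B=H$. Let $\kappa=\max_i\kappa_i$ and
\[
B=\{x\in H:-\langle x,v\rangle<\eta\},\qquad \eta=\tfrac1{2\kappa},
\]
a horoball at $v$.

\begin{lemma}\label{lem:gap}
If $\Pi\notin\{\Pi_a:a\in I\}$, then $\langle V_\Pi,v\rangle\le-1/\kappa$. If $1\ne d\in D$, then $\langle v,\hat dv\rangle\le-1/\kappa^2$.
\end{lemma}

\begin{proof}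
We have $\kappa_i\langle V_\Pi,v\rangle=\langle V_\Pi,u_{i+}\rangle+\langle V_\Pi,u_{i-}\rangle$, and by Lemma~\ref{lem:V}(3) each term is in $\{0\}\cup(-\infty,-1]$. The terms do not vanish for all $i$, since otherwise $V_\Pi\in(v^\perp)^\perp=\mathbb Rv$. For an $i$ with a nonzero term we get $\langle V_\Pi,v\rangle\le-1/\kappa_i\le-1/\kappa$.

By \eqref{eq:hat}, $\kappa_1\langle v,\hat dv\rangle=\langle v,V_{d\Pi_{1+}}\rangle+\langle v,V_{d\Pi_{1-}}\rangle$. Each term is $0$ if the plane $d\Pi_{1\pm}$ belongs to $\{\Pi_a\}$, and $\le-1/\kappa$ otherwise by the first claim. In the former case $d\in D_{1\pm}$ by the beginning of Section~\ref{sec:walls}. As $D_{1+}\cap D_{1-}=1$, at least one term is $\le-1/\kappa$, so $\langle v,\hat dv\rangle\le-1/(\kappa_1\kappa)\le-1/\kappa^2$.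
\end{proof}

\begin{lemma}\label{lem:precise}
If $g\in G$ and $gB\cap B\ne\emptyset$, then $g\in P$. So $B$ is precisely invariant under $P$ in $G$, and $\operatorname{Stab}_G(v)=P$.
\end{lemma}

\begin{proof}
Let $\Pi\notin\{\Pi_a\}$. The vector $v'=v-\langle v,V_\Pi\rangle V_\Pi$ has norm $-\langle v,V_\Pi\rangle^2<0$. For $x\in V_\Pi^\perp$ we have $-\langle x,v'\rangle=-\langle x,v\rangle>0$. So $v'$ is future, and $-\langle x,v\rangle=-\langle x,v'\rangle\ge|\langle v,V_\Pi\rangle|\ge1/\kappa>\eta$. So $B$ misses $V_\Pi^\perp$, and it lies on its negative side because $\langle v,V_\Pi\rangle<0$. Hence $B\cap\Delta=B\cap\mathfrak B$. Since $P\mathfrak B=H$ and $PB=B$, this gives $B\subset\bigcup_{p\in P}p\Delta$. So any chamber whose interior meets $B$ is $p\Delta$ for some $p\in P$.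

Let $gB\cap B\ne\emptyset$ and choose $x$ in this open set, interior to a chamber; the chamber is $p\Delta$ with $p\in P$. Then $g^{-1}x\in B$ is interior to the chamber $g^{-1}p\Delta$, so $g^{-1}p\Delta=p'\Delta$ with $p'\in P$. Thus $p^{-1}gp'=\hat d\in\hat D$, and $y=p^{-1}x$ lies in $B\cap\hat dB$. Suppose $d\ne1$. Then $-\langle y,v\rangle<\eta$ and $-\langle y,\hat dv\rangle<\eta$. But $v+\hat dv$ is future with norm $2\langle v,\hat dv\rangle\le-2/\kappa^2$, so $-\langle y,v+\hat dv\rangle\ge\sqrt2/\kappa>2\eta$, a contradiction. So $d=1$ and $g=pp'^{-1}\in P$.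

If $g\in G$ fixes the point $v\in S^n$, then $gB$ is a horoball at $v$ and meets $B$, so $g\in P$.
\end{proof}

\section{\texorpdfstring{$\hat D$}{The bent group} is convex cocompact}\label{sec:cc}

To control all parabolic fixed points of $G$ we must know how $\hat D$ acts near its limit set. The folding of $\mathbb H^3$ into $\Delta$ provides a good model. We show that it is a quasi-isometric embedding, and that $\hat D$ therefore acts cocompactly on the closed convex hull of its image. Define
\[
\psi:\mathbb H^3\to\Delta,\qquad \psi(x)=g_zx\ \text{ for }x\in\bar z .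
\]
This is well defined on planes: if $z,z'$ are adjacent across $Q$, then $g_{z'}=g_z\rho_Q$, and $\rho_Q$ fixes $Q$ pointwise. It takes values in $\Delta$ by Lemma~\ref{lem:V}(4), and it is continuous and $1$-Lipschitz, being isometric on each $\bar z$. For $d\in D$, $dg_zd^{-1}$ is the product of reflections along the path from $dz_0$ to $dz$. Backtracking cancels since $\rho_Q^2=1$, so $\hat dg_z=g_{dz_0}(dg_zd^{-1})d=g_{dz}d$, and hence
\[
\hat d\,\psi(x)=\psi(dx).
\]
By Lemma~\ref{lem:V}(4), $\psi(\Pi)\subset V_\Pi^\perp$. Geometrically, $\psi$ bends $\mathbb H^3$ slightly along widely separated planes, and such a map distorts distances little: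

\begin{lemma}\label{lem:qi}
$d(\psi x,\psi y)\ge\frac34d(x,y)-2$ for all $x,y\in\mathbb H^3$.
\end{lemma}

\begin{proof}
By continuity assume $x,y\notin\bigcup\mathcal P$. The segment $[x,y]$ crosses planes transversally at points $x_1,\dots,x_k$, in distinct planes, which cut it into pieces of lengths $\ell_0,\dots,\ell_k$, with $\ell_i\ge8$ for $1\le i\le k-1$. Put $\ell=\sum\ell_i=d(x,y)$. The image is a broken geodesic. When the segment crosses $Q$ from $z$ to $z'$ with unit direction $w$, the incoming direction of the image is $g_zw$ and the outgoing one is $g_z\rho_Qw$. Since $w\in V_3$ and $\nu_Q$ are unit tangent vectors at the crossing point, $\langle w,u_Q\rangle^2=c^2\langle w,\nu_Q\rangle^2\le c^2$, where $c=c_a$ for $Q$ of type $a$. So $\langle w,\rho_Qw\rangle=1-2\langle w,u_Q\rangle^2\ge1-2c^2>0$ by (B2), and all interior angles of the image are $\ge\pi/2$.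

\emph{$k=0$.} Distances are preserved. \emph{$k=1$.} By the hyperbolic law of cosines, $\cosh d(\psi x,\psi y)\ge\cosh\ell_0\cosh\ell_1\ge e^\ell/4$, so $d(\psi x,\psi y)\ge\ell-\ln4\ge\ell-2$.

\emph{$k\ge2$.} For $1\le i\le k-1$ let $m_i$ be the hyperplane orthogonal to the $i$-th segment of the image at its midpoint. We estimate the distances between consecutive $m_i$. Let $X$ be the vertex between segments $i$ and $i+1$, $1\le i\le k-2$, and let $w_1,w_2$ be the unit directions at $X$ along these segments away from $X$. Then $\langle w_1,w_2\rangle\le0$. Put $s=\ell_i/2\ge4$, $t=\ell_{i+1}/2\ge4$. The unit normals of $m_i,m_{i+1}$ pointing away from $X$ are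
\[
N_1=\sinh s\,X+\cosh s\,w_1,\qquad N_2=\sinh t\,X+\cosh t\,w_2 .
\]
We have $\langle N_1,N_2\rangle\le-\sinh s\sinh t<-1$ and $\langle N_1+N_2,X\rangle<0$, so $N_1,N_2$ are facing. Using $\operatorname{arccosh}y\ge\ln y$ and $\sinh s\ge e^{s-1}$ for $s\ge4$, we get $d(m_i,m_{i+1})\ge\ln(\sinh s\sinh t)\ge s+t-2$. By Lemma~\ref{lem:facing}(a) the forward half-space $N_2^+$ of $m_{i+1}$ is contained in the forward half-space $(-N_1)^+$ of $m_i$. So the forward half-spaces of $m_1,\dots,m_{k-1}$ are nested.

At the beginning let $X=\psi(x_1)$, let $w_0,w_1$ be the unit directions at $X$ toward $\psi x$ and along segment $1$, and let $t=\ell_1/2$. Then $\langle w_0,w_1\rangle\le0$, $\psi x=\cosh\ell_0X+\sinh\ell_0w_0$, and $N=\sinh t\,X+\cosh t\,w_1$ is the forward normal of $m_1$. So $\langle\psi x,N\rangle\le-\cosh\ell_0\sinh t$. Thus $\psi x$ is strictly behind $m_1$, at distance $\delta$ with $\sinh\delta\ge\cosh\ell_0\sinh t$. Since $\operatorname{arcsinh}y\ge\ln 2y$, we get $\delta\ge\ln(2\cosh\ell_0\sinh t)\ge\ell_0+t-1$. By symmetry $\psi y$ is strictly ahead of $m_{k-1}$ at distance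 at least $\ell_k+\ell_{k-1}/2-1$. The geodesic from $\psi x$ to $\psi y$ crosses $m_1,\dots,m_{k-1}$ in order, so adding up,
\[
d(\psi x,\psi y)\ge\ell-2(k-2)-2=\ell-2(k-1)\ge\tfrac34\ell,
\]
because $\ell\ge8(k-1)$.
\end{proof}

Let $\hat\Lambda\subset S^n$ be the limit set of $\hat D$, $\hat\Omega=S^n\setminus\hat\Lambda$ and $\mathcal F=\psi(\mathbb H^3)$. Since $D$ is cocompact on $\mathbb H^3$, $\mathcal F=\hat D\cdot(\text{compact})$. So the set of accumulation points of $\mathcal F$ in $S^n$ is $\hat\Lambda$.

\begin{lemma}\label{lem:Q}
There is $Q'\subset H$ with $\hat DQ'=H$ whose closure in $\bar H$ is disjoint from $\hat\Lambda$.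
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:qi} $\psi$ maps geodesics to quasi-geodesics with uniform constants. By the Morse lemma there is $r$ such that every geodesic segment with endpoints in $\mathcal F$ lies in the $r$-neighborhood of $\mathcal F$.

Next, every point of a geodesic simplex of dimension $m\ge1$ is within $c_m$ of the union of its edges, with $c_m$ universal. We take $c_1=0$ and let $\delta$ be a constant such that each side of a geodesic triangle is within $\delta$ of the union of the other two. Let $m\ge2$. A point of an $m$-simplex lies on a segment $[p,q]$ from a vertex $p$ to a point $q$ of the opposite face. There is $q'$ on an edge $[a,b]$ of that face with $d(q,q')\le c_{m-1}$. By convexity of the distance $[p,q]$ is in the $c_{m-1}$-neighborhood of $[p,q']$, and in the triangle $paq'$ the side $[p,q']$ is within $\delta$ of $[p,a]\cup[a,q']$. So $c_m=c_{m-1}+\delta$ works.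

By Carath\'eodory's theorem in the Klein model, the convex hull of $\mathcal F$ is a union of simplices of dimension $\le n+1$ with vertices in $\mathcal F$. So it lies in a bounded neighborhood of $\mathcal F$. Let $Y$ be its closure in $H$. It is closed, convex, $\hat D$-invariant and contained in a bounded neighborhood of $\mathcal F$. So $Y=\hat DQ_0$ for a compact set $Q_0$, and $Y$ accumulates in $S^n$ exactly at $\hat\Lambda$. Let $\mathrm{ret}:H\to Y$ be the nearest-point projection and $Q'=\mathrm{ret}^{-1}(Q_0)$. By equivariance $\hat DQ'=H$.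

Suppose $x_j\in Q'$ and $x_j\to x\in\hat\Lambda$. Pass to a subsequence with $y_j=\mathrm{ret}(x_j)\to y\in Q_0$. Since $x_j$ leaves every compact set, $x_j\ne y_j$ for large $j$. Let $N_j$ be the unit tangent vector at $y_j$ pointing to $x_j$. As $y_j$ is the point of the convex set $Y$ nearest to $x_j$, $Y\subset\{\langle\cdot,N_j\rangle\le0\}$. In the limit $Y\subset\{\langle\cdot,N\rangle\le0\}$, where $N$ is the unit tangent vector at $y$ pointing to $x$, and therefore also $\langle\cdot,N\rangle\le0$ on the null rays of $\hat\Lambda$. But $x$ is the ray of $y+N$, and $\langle y+N,N\rangle=1>0$, a contradiction.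
\end{proof}

\section{All parabolic fixed points of \texorpdfstring{$G$}{G} lie in \texorpdfstring{$Gv$}{Gv}}\label{sec:par}

Closures are taken in $\bar H$ unless stated otherwise. The strategy is to show that, outside the translates of $B$, the group $G$ acts cocompactly on the convex hull of its limit set. First we find the limit points of $G$ at the boundary of $\Delta$.

\begin{lemma}\label{lem:lim}
$\bar\Delta\cap\Lambda(G)\cap\hat\Omega\subset\hat Dv$.
\end{lemma}

\begin{proof}
Let $q\in\bar\Delta\cap\hat\Omega$ and $q\notin\hat Dv$. We show $q\notin\Lambda(G)$.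

\emph{Finitely many walls near $q$.} Suppose that every neighborhood of $q$ meets infinitely many closed hyperplanes $\overline{V_\Pi^\perp}$. Then there are distinct $\Pi_j$ and points of $\overline{V_{\Pi_j}^\perp}$ converging to $q$. By local finiteness (Lemma~\ref{lem:V}(5)) these hyperplanes leave every compact set, so their Euclidean diameters in the ball model tend to $0$. The sets $\psi(\Pi_j)\subset V_{\Pi_j}^\perp$ then accumulate at $q$, so $q\in\hat\Lambda$, a contradiction. So some neighborhood of $q$ meets only finitely many $\overline{V_\Pi^\perp}$. Shrinking it, we may assume that it meets only those that contain $q$; let $\omega_1,\dots,\omega_k$ $(k\ge0)$ be their normals $V_\Pi$.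

\emph{These walls are orthogonal.} If $\langle\omega_i,\omega_l\rangle<-1$, the closed hyperplanes are disjoint. So by Lemma~\ref{lem:V}(3) the products for $i\ne l$ are $0$ or $-1$. Suppose $\langle\omega_i,\omega_l\rangle=-1$. By Lemma~\ref{lem:V}(3) and \eqref{eq:hat}, $\omega_i=\hat du_a$ and $\omega_l=\hat du_{\bar a}$ for some $d,a$. The null vector $\omega_i+\omega_l$, a positive multiple of $\hat dv$, is orthogonal to the null ray $q$, so $q=\hat dv$, which is excluded. So $\omega_1,\dots,\omega_k$ are pairwise orthogonal.

\emph{Local structure.} The reflections in $\omega_1,\dots,\omega_k$ generate a finite group $R_q\cong(\mathbb Z/2)^k$ fixing $q$. The span of the $\omega_i$ is positive definite, so its orthogonal complement contains a timelike vector and $R_q$ fixes a point of $H$. In the ball model centered at this point $R_q$ acts orthogonally. Let $O$ be a small Euclidean ball about $q$ intersected with $\bar H$. It is $R_q$-invariant, $O\cap H$ is Euclidean convex, hence connected, and $O$ meets no other closed walls. Since $q\in\bar\Delta$, $O\cap H$ contains points of $\Delta$,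 so it is on the negative side of all other walls. Hence $O\cap\Delta=O\cap H\cap\{\langle\cdot,\omega_i\rangle\le0,\ i\le k\}$. The reflection in $\omega_i$ changes the sign of $\langle\cdot,\omega_i\rangle$ and none of the other products $\langle\cdot,\omega_l\rangle$, so $O\cap H\subset\bigcup_{r\in R_q}r\Delta$.

\emph{Conclusion.} If $q\in\Lambda(G)$, there are distinct $g_j\in G$ with $g_jx_0\to q$, where $x_0\in z_0\subset\operatorname{int}\Delta$. For large $j$ the point $g_jx_0\in O$ is interior to the chamber $g_j\Delta$, so $g_j\Delta=r_j\Delta$ with $r_j\in R_q$. Pass to a subsequence with $r_j=r$ constant. Then the $r^{-1}g_j\in\hat D$ are distinct and $r^{-1}g_jx_0\to r^{-1}q=q$, so $q\in\hat\Lambda$, a contradiction.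
\end{proof}

Let $C\subset H$ be the closed convex hull of $\Lambda(G)$, that is, the intersection of $H$ with the Euclidean convex hull of $\Lambda(G)$ in the Klein model. The limit set $\Lambda(G)$ contains $v$ and the points $\hat dv$, $d\ne1$, which differ from $v$ by Lemma~\ref{lem:gap}; so $C$ is nonempty. The Euclidean hull is compact, and since the ball is strictly convex it meets $S^n$ exactly in $\Lambda(G)$. So $\bar C\cap S^n=\Lambda(G)$.

\begin{lemma}\label{lem:thick}
$C\setminus GB=GQ''$ for some compact $Q''\subset H$.
\end{lemma}

\begin{proof}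
The set $A=(C\cap\Delta)\setminus GB$ is closed in $H$ and $\hat D$-invariant, and $GA=C\setminus GB$ because $R\Delta=H$. With $Q'$ from Lemma~\ref{lem:Q}, $A=\hat D(A\cap Q')$. Suppose that $x_j\in A\cap Q'$ converge to $q\in S^n$. Then $q\in\bar\Delta\cap\Lambda(G)$ and $q\notin\hat\Lambda$, so $q=\hat dv$ for some $d$ by Lemma~\ref{lem:lim}. Hence $\hat d^{-1}x_j\in\Delta\setminus B\subset\mathfrak B\setminus B$ converges to $v$. With $v=\infty$ in the upper half-space model, $\mathfrak B$ has bounded horizontal extent, so the heights tend to $\infty$ and the points enter $B$, a contradiction. So the closure $Q''$ of $A\cap Q'$ in $H$ is compact. As $Q''\subset A$, $C\setminus GB=GQ''$.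
\end{proof}

\begin{proposition}\label{prop:par}
Every parabolic fixed point of $G$ lies in $Gv$.
\end{proposition}

\begin{proof}
Let $\gamma\in G$ be parabolic with fixed point $p$; then $p\in\Lambda(G)$. Let $c:[0,\infty)\to C$ be a geodesic ray to $p$. By Lemma~\ref{lem:precise} distinct translates of $B$ are disjoint open sets. If $c(t)\in GB$ for all large $t$, then by connectedness $c$ eventually stays in one $gB$, so $p=gv$. Otherwise, by Lemma~\ref{lem:thick}, there are $t_j\to\infty$ and $g_j\in G$ with $y_j=g_jc(t_j)\in Q''$; we show that this is impossible. Since $\gamma$ preserves the horospheres at $p$ and acts on them by Euclidean isometries, in the upper half-space model with $p=\infty$ it moves all points of the vertical ray $c$ by the same Euclidean amount at growing heights. So $d(c(t),\gamma c(t))\to0$. Hence $h_j=g_j\gamma g_j^{-1}$ moves $y_j$ by an amount tending to $0$. By discreteness of $G$, after passing to a subsequence $h_j=h$ is constant and $y_j\to y\in H$. Then $hy=y$, impossible since $h$ is parabolic.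
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

For a cusp of rank $n$, a precisely invariant horoball automatically yields a cusp end. We record this for use in both theorems; here $n\ge2$ is arbitrary.

\begin{lemma}\label{lem:end}
Let $\Gamma\subset\operatorname{Mob}(S^n)$ be discrete, $p$ a rank $n$ parabolic fixed point with stabilizer $P_0$, $U'$ a horoball at $p$ that is precisely invariant under $P_0$ in $\Gamma$, and $U\subset U'$ a strictly smaller concentric horoball with closure $\bar U$ in $H$. Then $U$ is precisely invariant, $\bar U/P_0\cong(\partial U/P_0)\times[0,\infty)$ embeds as a closed subset of $M=\mathbb H^{n+1}/\Gamma$, and the image of $U$ is a component of the complement of a compact subset of $M$ and a neighborhood of exactly one end of $M$.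
\end{lemma}

\begin{proof}
The group $P_0$ preserves $U$. For $g\in\Gamma\setminus P_0$ we have $g\bar U\cap\bar U\subset gU'\cap U'=\emptyset$. So $U$ is precisely invariant and $\bar U/P_0\to M$ is injective. Let $\epsilon>0$ be the distance from $\bar U$ to $\partial U'$. If an open ball of radius $\epsilon$ about $x$ meets $g\bar U$, then $x\in gU'$. As distinct translates of $U'$ are disjoint, each such ball meets at most one of the distinct translates of $\bar U$. So if $S\subset\bar U$ is closed and $P_0$-invariant, the union of the translates of $S$ is closed in $H$. Thus $\bar U/P_0\to M$ is a closed map, hence an embedding with closed image. Moving along geodesics toward $p$ gives a $P_0$-equivariant homeomorphism $\bar U\cong\partial U\times[0,\infty)$. So the image $\mathcal E$ of $U$ is open, connected, homeomorphic to $(\partial U/P_0)\times(0,\infty)$, and its frontier is the image of $\partial U$, which is compact because the rank is $n$. Thus $\mathcal E$ is a component of the complement of this compact set, and it is a neighborhood of exactly one end.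
\end{proof}

\subsection{The group \texorpdfstring{$K$}{K}}
The group $K$ is discrete (Lemma~\ref{lem:G}) and finitely generated (Proposition~\ref{prop:K}).

\emph{Condition (1).} By Proposition~\ref{prop:par} every parabolic fixed point of $K$ is some $gv$, $g\in G$. Since $P\subset K$ and $K$ is normal in $G$, Lemma~\ref{lem:precise} gives $\operatorname{Stab}_K(gv)=gPg^{-1}$. So every cusp of $K$ has rank $n$. Conversely every $gv$ is a parabolic fixed point of $K$, fixed by the parabolic element $g\rho_{1+}\rho_{1-}g^{-1}$.

\emph{Condition (2).} By Lemma~\ref{lem:precise}, $gB$ is precisely invariant under $gPg^{-1}$ in $G$, hence in $K$. By Lemma~\ref{lem:end} every smaller concentric horoball gives a cusp end.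

\emph{Infinitely many cusps.} The cusps of $K$ are the $K$-orbits on $Gv=G/P$. Since $P\subset K\lhd G$,
\[
K\backslash G/P=G/K\cong\mathbb Z .
\]
This proves the first part of Theorem~\ref{thm:A}.

\subsection{The torsion-free refinement}
Torsion-freeness and preservation of orientation do not by themselves force the cusp groups to consist of translations. The following lemma removes the rotational parts.

\begin{lemma}\label{lem:eig}
Let $\Gamma\subset GL(N,\mathbb C)$ be finitely generated and $r\ge1$. There is a normal finite-index subgroup $\Gamma'$ such that no $g\in\Gamma'$ has an eigenvalue $\zeta\ne1$ that is a root of unity of order $\le r$.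
\end{lemma}

\begin{proof}
Let $A\subset\mathbb C$ be the ring generated by $1/r!$ and the entries of the generators and their inverses, and let $\mathfrak m$ be a maximal ideal of $A$. Then $A/\mathfrak m$ is a finite field. Let $\Gamma'=\ker(\Gamma\to GL(N,A/\mathfrak m))$. Suppose $g\in\Gamma'$ has an eigenvalue $\zeta$ of order $d$, $1<d\le r$. The characteristic polynomial of $g$ is congruent to $(X-1)^N$ modulo $\mathfrak m$. Let $\mathfrak m'$ be a maximal ideal over $\mathfrak m$ of the integral extension $A[\zeta]$. Substituting $\zeta$ we get $(\zeta-1)^N\in\mathfrak m'$, so $\zeta-1\in\mathfrak m'$ and $d=\prod_{k=1}^{d-1}(1-\zeta^k)\in\mathfrak m'$. But $d$ is invertible in $A$, a contradiction.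
\end{proof}

Let $g\in\operatorname{Mob}(S^n)$ fix the ray of a null vector $v$ and preserve the horospheres at it, acting on them by $x\mapsto\mathbf Ax+b$. As a linear map, $g$ fixes $v$, acts on $v^\perp/\mathbb Rv$ as $\mathbf A$ and on $\mathbb R^{n+2}/v^\perp$ trivially. So its eigenvalues are $1,1$ and those of $\mathbf A$.

The group $G\subset GL(n+2,\mathbb R)$ is finitely generated. Let $G'$ be a normal finite-index subgroup that is torsion-free (Selberg), orientation preserving, and as in Lemma~\ref{lem:eig} with $r=2$. For an element of $P$ the matrix $\mathbf A$ is diagonal with entries $\pm1$ in box coordinates. So for elements of $P\cap G'$ we have $\mathbf A=1$, and $P\cap G'$ is a lattice of translations. Put $K'=K\cap G'$. It has finite index in $K$, is normal in $G$, finitely generated, torsion-free and orientation preserving. Its parabolic fixed points lie in $Gv$, and each $gv$ is one, with stabilizer $g(K'\cap P)g^{-1}$ of rank $n$, because $K'\cap P=P\cap G'$ has finite index in $P$. The horoballs $gB$ are precisely invariant in $K'$, and Lemma~\ref{lem:end} gives cusp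 ends. There are infinitely many $K'$-orbits on $Gv$, as there are infinitely many $K$-orbits. Finally let $U_0\subset B$ be one fixed strictly smaller concentric horoball and take $U=gU_0$ at $gv$. Then every cusp end has a neighborhood isometric to $U_0/(K'\cap P)\cong(\text{flat torus})\times(0,\infty)$. This completes the proof of Theorem~\ref{thm:A}. \qed

\section{Proof of Theorem \ref{thm:B}}\label{sec:B}

Here $n\ge2$, $j=\lfloor n/2\rfloor\le n-j=m$. We pass to a finite-index subgroup whose rank $n$ cusps have torus cross-sections, cut off disjoint cusp ends, and apply duality to the resulting manifold with boundary.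

\emph{Reduction to translations.} Type $FP_m$ with $m\ge1$ implies that $\Gamma$ is finitely generated. View $\Gamma\subset GL(n+2,\mathbb R)$. The linear part of an element of a crystallographic group of $\mathbb R^n$ has finite order and is conjugate into $GL_n(\mathbb Z)$. So its eigenvalues are roots of unity of degree $\le n$ over $\mathbb Q$, hence of order at most some $r_n$. Let $\Gamma'$ be a finite-index subgroup that is torsion-free (Selberg), orientation preserving, and as in Lemma~\ref{lem:eig} with $r=r_n$. It is of type $FP_m$ over $\mathbb Q$, so $b_j(\Gamma')$ and $b_{n-j}(\Gamma')$ are finite. Let $P_0$ be the stabilizer in $\Gamma$ of a rank $n$ parabolic fixed point; it acts on horospheres as a crystallographic group. An element of $P_0\cap\Gamma'$ acts by $x\mapsto\mathbf Ax+b$, where all eigenvalues of the orthogonal matrix $\mathbf A$ equal $1$ by the choice of $\Gamma'$. So $\mathbf A=1$, and $P_0\cap\Gamma'\cong\mathbb Z^n$ acts by translations.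

\emph{Disjoint ends.} Take $k<\infty$ distinct rank $n$ cusps of $\Gamma'$, with precisely invariant horoballs $U_1,\dots,U_k$ and images $E_1,\dots,E_k$ in the manifold $M=\mathbb H^{n+1}/\Gamma'$. By Lemma~\ref{lem:end} we may assume, after shrinking the $U_i$ concentrically, that each closure $\bar E_i\cong T_i\times[0,\infty)$ is a closed embedded subset whose frontier $\partial E_i=T_i$ is an $n$-torus. A compact subset of $M$ meets $\bar E_l$ in a compact set, so it misses $E_l$ after shrinking $U_l$. Inductively, for $l=2,\dots,k$, shrink $U_l$ so that $E_l$ misses $\partial E_i$ for all $i<l$. Then the connected set $E_l$ is disjoint from $E_i$ or contained in it. In the latter case $U_l$, being connected, would lie in one translate $gU_i$, $g\in\Gamma'$, since distinct translates of $U_i$ are disjoint. Then the centers would be $\Gamma'$-equivalent, a contradiction. So the $E_i$ are disjoint, and a final concentric shrinking makes their closures disjoint.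

Put $N=M\setminus\bigcup_iE_i$. This is an oriented $(n+1)$-manifold, possibly noncompact, with $\partial N=T_1\sqcup\dots\sqcup T_k$. The inclusion $N\hookrightarrow M$ is a homotopy equivalence. Since $\Gamma'$ is torsion-free, $M$ is aspherical with fundamental group $\Gamma'$, and $H_*(N;\mathbb Q)=H_*(\Gamma';\mathbb Q)$.

\emph{Half of the boundary homology survives.} Coefficients are $\mathbb Q$. Let $Z_i=\ker(H_i(\partial N)\to H_i(N))$. We claim that $a\cdot b=0$ on $\partial N$ for $a\in Z_j$, $b\in Z_{n-j}$. Choose a compact codimension-$0$ submanifold $X\subset N$ with $\partial X=\partial N\sqcup\partial'X$ in which $a$ and $b$ bound. For instance take a sublevel set of a proper smooth function $N\to[0,\infty)$ at a regular value larger than its maximum on $\partial N$ and on the supports of two bounding chains. Then $a=\partial\tilde a$ with $\tilde a\in H_{j+1}(X,\partial X)$. Let $\alpha\in H^{n-j}(X)$ be Lefschetz dual to $\tilde a$ and $\iota:\partial X\to X$ the inclusion. Up to sign $a$ is Poincar\'e dual in $\partial X$ to $\iota^*\alpha$, so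
\[
a\cdot b=\pm\langle\iota^*\alpha,b\rangle=\pm\langle\alpha,\iota_*b\rangle=0 .
\]
The intersection pairing $H_j(\partial N)\times H_{n-j}(\partial N)\to\mathbb Q$ is perfect, so $\dim Z_j+\dim Z_{n-j}\le\dim H_j(\partial N)=k\binom nj$. Therefore
\[
b_j(\Gamma')+b_{n-j}(\Gamma')\ \ge\ 2k\tbinom nj-\dim Z_j-\dim Z_{n-j}\ \ge\ k\tbinom nj .
\]
So $\Gamma'$ has at most $\binom nj^{-1}\bigl(b_j(\Gamma')+b_{n-j}(\Gamma')\bigr)$ rank $n$ cusps. Every rank $n$ cusp of $\Gamma$, viewed as an orbit of points, contains at least one of $\Gamma'$, and distinct ones contain distinct ones. This proves Theorem~\ref{thm:B}. \qed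

\begin{thebibliography}{9}
\bibitem{Agol} I.~Agol, \emph{The virtual Haken conjecture}, Doc. Math. \textbf{18} (2013).

\bibitem{NS} \emph{On the Absence of Sullivan's Cusp Finiteness Theorem in Higher Dimensions}, \texttt{https://www.math.ucdavis.edu/\~{}kapovich/EPR/nosullivan.pdf}.
\end{thebibliography}
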